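# Latin transversals in shifted cyclic sequences: eviction chains and a moving hole

## 1. Rows, columns, and a chain of evictions

Fix a positive integer $n$ and write $\mathbb Z_n$ for the integers modulo $n$. We have a finite set $R$ of rows, and each row $i\in R$ carries a value $a_i\in\mathbb Z_n$ (repetitions allowed). Columns are also elements of $\mathbb Z_n$. If row $i$ is put into column $x$, it produces the sum $a_i+x$.

**Definition (placement).** Let $X\subseteq\mathbb Z_n$ with $|X|=|R|$. A placement of $R$ in $X$ is a bijection $\beta:R\to X$ such that the sums $a_i+\beta(i)$, $i\in R$, are pairwise distinct in $\mathbb Z_n$. The set of these sums is the sum set of $\beta$.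

The proof turns on the following construction. Suppose all rows but one, called $r_0$, are already placed, and two columns $y_0\neq y_1$ are free. Put $r_0$ into $y_0$. If its sum is new, stop. If its sum is already produced by another row, evict that row. The evicted row leaves its column, which we call $y_2$, so the free columns are now $y_1$ and $y_2$. Put the evicted row into the column that has been free longer, namely $y_1$. If its sum is new, stop; otherwise evict the row that already has that sum, and so on.

Here is a run with $n=7$. The available columns are $0,1,2,3$. The rows are $r_0,A,B$ with values $2,1,5$. At the start $A$ is in column $2$ (sum $3$), $B$ is in column $3$ (sum $5+3=8\equiv1$), and the free columns are $y_0=1$, $y_1=0$.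

1. Row $r_0$ goes into column $1$, with sum $3$. Row $A$ has that sum, so $A$ is evicted from column $y_2=2$.
2. Row $A$ goes into column $y_1=0$, with sum $1$. Row $B$ has that sum, so $B$ is evicted from column $y_3=3$.
3. Row $B$ goes into column $y_2=2$, with sum $7\equiv0$. This is new, so we stop.

All three rows now sit in columns $0,1,2$, with sums $3,1,0$. The old sums $3,1$ survived and one sum was added. The column left free is $3$.

In this run the sum of the inserted row was always a fixed constant minus the other free column. The constant is $K=a_{r_0}+y_0+y_1=3$, and the three sums were $3-0$, $3-2$, $3-3$. This is true in general and makes the chain tractable. Before proving it, we say what the chain is for.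

## 2. Frames cut from shifted copies of $0,1,\dots,n-1,0,1,\dots$

Take the infinite periodic sequence $0,1,2,\dots,n-1,0,1,\dots$ of integers modulo $n$. Take $k$ copies of it, start each one anywhere, and write them as the rows of an array. So for some integers $s_1,\dots,s_k$, not necessarily distinct, the entry in row $i$, column $j$ is $(s_i+j)\bmod n$. Cut out $k$ consecutive columns. Can we always choose $k$ cells of this square, one in each row and one in each column, whose entries are all different?

**Definitions.** A transversal of a $k\times k$ matrix is a collection of $k$ cells, no two in the same row or column. It is a latin transversal if no two of its cells contain the same element. A $k\times k$ frame consists of $k$ consecutive columns of the array. Passing from one frame to another adds the same constant modulo $n$ to every entry, so all frames have the same pattern of equal and unequal entries; this common pattern is the template of the $k$ sequences.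

So the template has a latin transversal if and only if some frame has one, equivalently every frame has one. This means that there is a permutation $\pi$ of $\{1,\dots,k\}$ with the residues $s_i+\pi(i)$ pairwise distinct modulo $n$.

For example, let $n=6$, $k=3$, with rows starting at $0$, $2$, $5$. One frame has rows $0\,1\,2$, then $2\,3\,4$, then $5\,0\,1$. Its main diagonal is $0,3,1$, a latin transversal.

The conjecture under discussion, whose source is "The Cayley Addition Table of Zn", says that for $k<n$ the template always has a latin transversal. The answer is yes.

**Theorem 1.** Let $1\le k<n$ and $a_1,\dots,a_k\in\mathbb Z_n$ (repetitions allowed). Then there is a permutation $\pi$ of $\{1,\dots,k\}$ such that $a_i+\pi(i)$, $i=1,\dots,k$, are pairwise distinct in $\mathbb Z_n$.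

In the language of Section 1: $k$ rows always have a placement in $\{1,\dots,k\}$. Adding a constant $t$ to all columns adds $t$ to all sums, so it turns a placement in $X$ into a placement in $X+t$. Hence any $k$ consecutive residues may replace $\{1,\dots,k\}$.

For prime $n=p$ the theorem follows from a result of Alon, which we quote but shall not use in the proof: if $k<p$, $a_1,\dots,a_k\in\mathbb Z_p$ are not necessarily distinct, and $B\subseteq\mathbb Z_p$ has $k$ elements, then $B$ has a numbering $b_1,\dots,b_k$ with the sums $a_i+b_i$ pairwise distinct.

Some cases can be done by hand.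

* If $k=1$ there is nothing to prove. If all $a_i$ are equal, $\pi=\mathrm{id}$ works, because $k<n$ makes $1,\dots,k$ distinct residues.
* Let $k=2$, $n\ge3$. The identity fails only if $a_1+1=a_2+2$, that is, $a_1-a_2=1$. The swap fails only if $a_1+2=a_2+1$, that is, $a_1-a_2=-1$. Both fail only if $2\equiv0\pmod n$, which is excluded.
* The condition $k<n$ cannot be dropped. Let $n=k=4$ with rows $0123,0123,0123,1230$. The four entries of a latin transversal would be $0,1,2,3$ in some order, with sum $6\equiv2\pmod 4$. But the entries of any transversal here sum to the starts plus the column indices, $(0+0+0+1)+(0+1+2+3)=7\equiv3$. The rows $01234$ (four times) and $12340$ fail in the same way for $n=k=5$: a latin transversal has sum $10\equiv0$, while every transversal has sum $1+10\equiv1$.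

The first thing to try for Theorem 1 is to insert rows one at a time into the columns $1,\dots,k$. This can get stuck at the last row, which has a single column left. Let $n=3$, $k=2$, $a=(1,0)$. Row 1 in column 1 has sum $2$, and then row 2 in column 2 also has sum $2$. Evicting row 1 does not help: the only free column is the one it just left, so it returns with sum $2$ and collides again. An evicted row needs a second free column to go to. The chain of Section 1 supplies one.

## 3. The chain never returns to a column

**Lemma 2.** Let $R$ be a finite set of rows, $r_0\in R$, $X\subseteq\mathbb Z_n$ with $|X|=|R|+1$, and $y_0\ne y_1$ in $X$. Let $\beta_0$ be a placement of $R\setminus\{r_0\}$ in $X\setminus\{y_0,y_1\}$ with sum set $D$. Put $K=a_{r_0}+y_0+y_1$. Then there are $w\in X$, $w\ne y_0$, with $K-w\notin D$, and a placement of $R$ in $X\setminus\{w\}$ with sum set $D\cup\{K-w\}$.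

**Step 1: the chain and its invariant.** The aim is to write the evictions so that the constant $K$ is visible. At stage $t$ we have a row $r_t$, columns $y_t\neq y_{t+1}$ in $X$, and a placement $\beta_t$ of $R\setminus\{r_t\}$ in $X\setminus\{y_t,y_{t+1}\}$ with sum set $D$, such that
$$a_{r_t}+y_t+y_{t+1}=K. \tag{1}$$
Stage $0$ is given. At stage $t$, put $r_t$ into column $y_t$. By (1) its sum is $K-y_{t+1}$.

If $K-y_{t+1}\notin D$, stop with $w=y_{t+1}$. All of $R$ is placed in $X\setminus\{w\}$, with sum set $D\cup\{K-w\}$.

If $K-y_{t+1}\in D$, exactly one row $i\ne r_t$ has $a_i+\beta_t(i)=K-y_{t+1}$. Put $r_{t+1}=i$ and $y_{t+2}=\beta_t(i)$, and let $\beta_{t+1}$ be $\beta_t$ with $i$ removed and $r_t\mapsto y_t$ added. One row with sum $K-y_{t+1}$ was replaced by another with the same sum, so the sums are still distinct and the sum set is again $D$. The free columns are $y_{t+1}$ and $y_{t+2}$, which differ because $y_{t+2}$ was occupied at stage $t$ and $y_{t+1}$ was not. Finally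
$$a_{r_{t+1}}+y_{t+1}+y_{t+2}=(a_i+\beta_t(i))+y_{t+1}=(K-y_{t+1})+y_{t+1}=K,$$
so (1) holds at stage $t+1$.

**Step 2: the columns $y_0,y_1,y_2,\dots$ are pairwise distinct.** This gives both termination and $w\neq y_0$. Suppose the claim fails, and let $t$ be minimal such that $y_t=y_s$ for some $s<t$. Since $y_0\ne y_1$, we have $t\ge2$. By construction column $y_t$ is occupied at stage $t-2$, while $y_{t-2}$ and $y_{t-1}$ are free at that stage. So $s\le t-3$.

Follow the column $y_s$. On passing from stage $s$ to stage $s+1$ it receives row $r_s$, with sum $K-y_{s+1}$. Passing from stage $j$ to stage $j+1$ vacates only the column $y_{j+2}$. Hence the columns vacated between stage $s+1$ and stage $t-2$ are $y_{s+3},\dots,y_{t-1}$ (none if $s=t-3$). None of them equals $y_s$, by minimality of $t$. So at stage $t-2$ the column $y_s$ still holds $r_s$, with sum $K-y_{s+1}$.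

On the other hand, $y_t$ is by definition the column of the row evicted at stage $t-2$, whose sum is $K-y_{t-1}$. As $y_s=y_t$, the two sums agree, so $y_{s+1}=y_{t-1}$. But $s+1\le t-2<t-1$, so the index $t-1$ already shows a repetition, contradicting minimality of $t$.

**Step 3: conclusion.** Since $X$ is finite and the $y_j$ are distinct elements of $X$, the process stops. It stops with $w=y_{t+1}$ for some $t\ge0$, and $w\ne y_0$ by Step 2. $\square$

## 4. All rows placed, with one hole somewhere

**Corollary 3.** Let $1\le k\le n-1$ and let $X\subseteq\mathbb Z_n$ have $k+1$ elements. Any $k$ rows have a placement in $X\setminus\{z\}$ for some $z\in X$. In particular, for $n\ge 2$, any $n-1$ rows have a placement in $\{1,\dots,n-1\}\subset\mathbb Z_n$.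

*Proof.* We show by induction on $j\le k$ that the first $j$ rows have a placement in some $j$-subset of $X$. For $j=1$ this is trivial. Suppose the first $j-1$ rows are placed, where $2\le j\le k$. The number of free columns of $X$ is $k+1-(j-1)\ge2$. Choose two free columns $y_0\ne y_1$, and apply Lemma 2 to the $j$ rows, with the new row as $r_0$ and with the occupied columns together with $y_0,y_1$ as the column set. This places $j$ rows in $j$ columns of $X$. For $j=k$ one column of $X$ is left.

For the last sentence take $X=\mathbb Z_n$, $k=n-1$, and translate so that the free column is $0$. $\square$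

So Theorem 1 holds for $k=n-1$: on the full cycle any $n-1$ columns are consecutive. From now on let
$$1\le k\le n-2,\qquad f=n-k\ge2 .$$
Take $X=\{0,1,\dots,k\}$, which consists of $k+1\le n-1$ distinct residues. Corollary 3 places our $k$ rows in $X\setminus\{z\}$; call $z$ the hole. If $z=0$ or $z=k$, the occupied columns are $k$ consecutive residues and Theorem 1 holds for these rows. We call this success. But the hole may be in the middle. With $n=5$, $k=3$ and $a=(0,0,0)$, the columns $0,2,3$ give sums $0,2,3$, a perfectly good placement with hole $1$. Lemma 2 says only that its hole differs from $y_0$. What remains is to drive the hole to an end of $\{0,\dots,k\}$.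

## 5. Pivots

We move the hole by taking out one row and running the chain again.

**Corollary 4 (pivot).** Let $1\le k\le n-2$ and let $a_1,\dots,a_k$ be given. Let $\beta$ be a placement of the $k$ rows in $\{0,1,\dots,k\}\setminus\{z\}$, with sum set $C$, and put $U=\mathbb Z_n\setminus C$. For every $c\in C$ there are $u\in U$ and $z'\in\{0,\dots,k\}$ with
$$z'\equiv z+c-u\pmod n \tag{2}$$
and a placement of the $k$ rows in $\{0,\dots,k\}\setminus\{z'\}$ whose sum set has complement $U'=(U\setminus\{u\})\cup\{c\}$.

*Proof.* Let $r$ be the row with sum $c$ and $x=\beta(r)$. Remove $r$, and apply Lemma 2 with $X=\{0,\dots,k\}$, $r_0=r$, $y_0=z$, $y_1=x$, $D=C\setminus\{c\}$. Here $K=a_r+x+z=c+z$. We get a new hole $z':=w\neq z$, and the new sum is $u:=K-z'=c+z-z'\notin D$. Since $z'$ and $z$ are different residues, $u\neq c$. So $u\notin C$, that is, $u\in U$. The new sum set is $(C\setminus\{c\})\cup\{u\}$. $\square$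

The set $U$ consists of the spare residues, those that are not sums, and $|U|=n-k=f$. Relation (2) is forced. Adding all sums of a placement with hole $z$ gives, in $\mathbb Z_n$,
$$\sum_{i} a_i+\sum_{x=0}^{k}x-z=\sum_{v\in\mathbb Z_n}v-\sum_{v\in U}v ,$$
so $z-\sum_{v\in U}v$ is the same for all placements of these rows in $\{0,\dots,k\}$ minus a hole. The content of the corollary is that for every $c$ of our choice an exchange exists whose new hole lies in $\{0,\dots,k\}$. We choose $c$; we do not choose $u$. The restriction $z'\in\{0,\dots,k\}$ limits which $u$ can occur.

## 6. Spare residues measured from a fixed one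

Start from the placement given by Corollary 3, and fix one spare residue $u_0\in U$ once and for all. As long as $u_0\in U$, record the other spare residues by their distance below $u_0$:
$$\Delta=\{\delta\in\{1,\dots,n-1\}:u_0-\delta\in U\},\qquad|\Delta|=f-1 .$$
For example, with $n=5$, $k=3$, $a=(0,0,0)$ and columns $0,2,3$ we have $U=\{1,4\}$. With $u_0=4$ we get $\Delta=\{3\}$.

**Lemma 5 (move).** Suppose the current placement has $1\le z\le k-1$ and $u_0\in U$. Let $q\in\{0,\dots,f-1\}$ be such that $d:=z+q\notin\Delta$. Then there is a new placement which either is a success, or satisfies the following for some $\delta\in\Delta$ with $\delta\ge q$: $u_0\in U'$ and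
$$z'=\delta-q\in[1,k-1],\qquad\Delta'=(\Delta\setminus\{\delta\})\cup\{d\}.$$

**Step 1: a pivot is available.** As integers, $1\le d\le(k-1)+(f-1)=n-2$. Put $c=u_0-d$. Then $c\ne u_0$, and $c\notin U$ because $d\notin\Delta$. So $c$ is a sum, and we pivot with it. Corollary 4 gives $u\in U$ and $z'\in\{0,\dots,k\}$ with
$$z'\equiv z+c-u=z+u_0-(z+q)-u=u_0-u-q .$$

**Step 2: the case $u=u_0$ is a success.** Here $z'\equiv-q$. If $1\le q\le f-1$, the residue of $-q$ in $[0,n-1]$ is $n-q\ge n-f+1=k+1$, which is not in $\{0,\dots,k\}$. So $q=0$ and $z'=0$.

**Step 3: the case $u=u_0-\delta$ with $\delta\in\Delta$.** Now $z'\equiv\delta-q$, and $-(f-2)\le\delta-q\le n-1$. If $\delta-q<0$, its residue $\delta-q+n$ is at least $n-(f-2)=k+2$ and at most $n-1$, again outside $\{0,\dots,k\}$. Hence $\delta\ge q$. Then $\delta-q$ and $z'$ both lie in $[0,n-1]$, so $z'=\delta-q$ as integers. If $z'\in\{0,k\}$ we have success. Otherwise $z'\in[1,k-1]$. The set $U'=(U\setminus\{u\})\cup\{c\}$ still contains $u_0$ because $u\ne u_0$. In $\Delta$ the element $\delta$ is replaced by $d$. $\square$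

A move thus inserts a $d$ of our choice from the window $z,z+1,\dots,z+f-1$, provided $d\notin\Delta$, and deletes some $\delta$ that we do not choose. If there is no success, the new hole is $q$ below the deleted $\delta$.

## 7. Two spare residues: a loop, and the way out

Let $f=2$, so $\Delta=\{\delta\}$ and $q\in\{0,1\}$. A natural hope is to make $\Delta$ smaller at every move, which cannot go on forever because elements of $\Delta$ are at least $1$. If $z\ge\delta$, this is impossible in one move: the available values $d=z$ and $d=z+1$ are both at least $\delta$.

Moves can also undo one another. Suppose we use $q=1$ twice and both moves are allowed. If the first is not a success, it turns $(z,\{\delta\})$ into $(\delta-1,\{z+1\})$. The second then leads back to $(z,\{\delta\})$: by Step 2 of Lemma 5 the case $u=u_0$ cannot occur when $q=1$, and there is only one other spare residue, so the new hole is $(z+1)-1=z$ and the distance inserted is $(\delta-1)+1=\delta$.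

This really happens. Take $n=5$, $k=3$, $a=(0,0,0)$, $u_0=4$.

1. Columns $0,2,3$: $z=1$, $\Delta=\{3\}$. Use $q=1$, so $d=2$, $c=2$. The row in column $2$ is taken out and put into column $1$, with new sum $1$. Now $z=2$, $\Delta=\{2\}$.
2. Columns $0,1,3$: use $q=1$, so $d=3$, $c=1$. The row in column $1$ is put into column $2$, with new sum $2$. We are back at $z=1$, $\Delta=\{3\}$.

In position 2 no other move is available, since $q=0$ would give $d=2\in\Delta$. So the way out cannot be to avoid going up. It is to use what the hole does when we go up. After step 2 the hole is just below the deleted distance $2$, and now $q=0$ inserts a distance smaller than $2$. In the example, $q=0$ gives $d=1$, $c=3$: the row in column $3$ is put into column $1$, with sum $1$, which is new. The hole is $3=k$, a success.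

The same device settles $f=2$ completely. Let $1\le z\le k-1$ and $\Delta=\{\delta\}$.

* If $z+1<\delta$, use $q=1$: success, or $\Delta$ becomes $\{z+1\}$ with $z+1<\delta$.
* If $z+1=\delta$, use $q=0$, so $d=z=\delta-1$: success, or $\Delta$ becomes $\{\delta-1\}$.
* If $z+1>\delta$, use $q=1$: success, or the hole becomes $\delta-1$ and $\Delta$ becomes $\{z+1\}$. Then use $q=0$, which is allowed since $d=\delta-1<z+1$: success, or $\Delta$ becomes $\{\delta-1\}$.

In at most two moves we reach success or a smaller element of $\Delta$. So success must come. For general $f$ we need a good notion of "smaller" for sets, and a guarantee that the window below a deleted $\delta$ contains a distance that can be inserted.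

## 8. Lexicographic descent through shrinking windows

For distinct $(f-1)$-subsets $A,B$ of $\{1,\dots,n-1\}$ write $A\prec B$ if $\min(A\,\triangle\,B)\in A$, where $\triangle$ denotes symmetric difference. For instance $\{1,5\}\prec\{2,3\}\prec\{2,4\}$. This is a strict total order. To see this, put $N(A)=\sum_{\delta\in A}2^{\,n-\delta}$. If $m=\min(A\triangle B)\in A$, then
$$N(A)-N(B)\ \ge\ 2^{\,n-m}-\sum_{\delta=m+1}^{n-1}2^{\,n-\delta}=2^{\,n-m}-(2^{\,n-m}-2)>0 .$$
So for $A\ne B$ we have $A\prec B$ exactly when $N(A)>N(B)$. On the finite collection of $(f-1)$-subsets there is no infinite $\prec$-descending sequence.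

**Proposition 6.** From any placement with $1\le z\le k-1$, $u_0\in U$ and set $\Delta=\Delta_0$, finitely many moves lead to success or to a placement with $u_0\in U$, $1\le z\le k-1$ and $\Delta\prec\Delta_0$.

The plan is this. If a move inserts $d$ and deletes a larger $\delta$, the set has decreased. If it deletes a smaller $\delta$, the set has gone up, but the new hole is $\delta-q$, so the window $\delta-q,\dots,\delta-1$ of length $q$ lies just below the damage. A later insertion there more than repairs it. We must be sure that this window is not contained in $\Delta'$, and for this we keep a count of the elements of $\Delta$ below the end of the window.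

**Step 1: the situations.** We run through situations $(z,\Delta,Q)$ with $1\le z\le k-1$, $u_0\in U$, $1\le Q\le f$ and, writing $e=z+Q$,
$$\#\{\delta\in\Delta:\delta<e\}\le Q-1, \tag{3}$$
$$\Delta\cap[1,e-1]=\Delta_0\cap[1,e-1]. \tag{4}$$
The window is $z,z+1,\dots,e-1$, of length $Q$. Condition (3) ensures that it is not contained in $\Delta$. Condition (4) says that nothing has changed below $e$. At the start take $\Delta=\Delta_0$, $Q=f$: (3) holds since $|\Delta|=f-1$, and (4) is trivial.

**Step 2: the choice of $q$.** The aim is the highest insertable distance in the window. By (3) the $Q$ integers $z,\dots,z+Q-1=e-1$ are not all in $\Delta$. Let $s\in\{1,\dots,Q\}$ be minimal with $e-s\notin\Delta$, and put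
$$q=Q-s\in[0,f-1],\qquad d=z+q=e-s\notin\Delta .$$
The $s-1$ integers $d+1,\dots,e-1$ all lie in $\Delta$ and are counted in (3). Removing them from the count gives
$$\#\{\delta\in\Delta:\delta<d\}\le(Q-1)-(s-1)=q. \tag{5}$$
Make the move of Lemma 5 with this $q$. If there is no success, some $\delta\in\Delta$ is deleted, and $\delta\ne d$ because $d\notin\Delta$.

**Step 3: if $\delta>d$, the set has decreased.** The set $\Delta'=(\Delta\setminus\{\delta\})\cup\{d\}$ agrees with $\Delta$ below $d$. Since $d<e$, (4) shows that it agrees with $\Delta_0$ below $d$. Also $d\in\Delta'$, while $d<e$ and $d\notin\Delta$ give $d\notin\Delta_0$ by (4). So $\min(\Delta'\triangle\Delta_0)=d\in\Delta'$, that is, $\Delta'\prec\Delta_0$. By Lemma 5 the new placement has $u_0\in U'$ and $1\le z'\le k-1$, and we are finished.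

**Step 4: if $\delta<d$, pass to a shorter window ending just below $\delta$.** Here $\delta$ is counted in (5), so $q\ge1$. Continue with $(z',\Delta',Q')$, where $z'=\delta-q\in[1,k-1]$ and $Q'=q$; thus $e'=z'+Q'=\delta$. We check the conditions.

For (3): $\Delta$ and $\Delta'$ differ only in $\delta$ and $d$, and neither is less than $\delta$. So
$$\#\{x\in\Delta':x<\delta\}=\#\{x\in\Delta:x<\delta\}\le q-1=Q'-1,$$
because $\delta$ itself is one of the at most $q$ elements counted in (5).

For (4): $\Delta'\cap[1,\delta-1]=\Delta\cap[1,\delta-1]=\Delta_0\cap[1,\delta-1]$, the last equality by (4) since $\delta<d<e$.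

**Step 5: the procedure ends.** In Step 4 we have $Q'=q=Q-s<Q$. As $Q$ is a positive integer, Step 4 can occur only finitely often in succession. So we end in success or in Step 3. $\square$

Here is the bookkeeping on one pattern, with $n=8$, $k=5$, $f=3$, $z=3$, $\Delta_0=\{2,4\}$. We list the outcomes that Lemma 5 allows, without claiming that each occurs for some rows. The first window is $3,4,5$ with $Q=3$; we take $q=2$, $d=5$. If $\delta=2$ is deleted, then $z'=0$, a success. If $\delta=4$ is deleted, then $z'=2$, $\Delta'=\{2,5\}$, and the new window is $2,3$ with $Q=2$; we take $q=1$, $d=3$. If now $5$ is deleted, we reach $\{2,3\}\prec\{2,4\}$ with hole $4$. If $2$ is deleted, the hole is $1$, the set is $\{3,5\}$, and the window is just $1$ with $Q=1$; we take $q=0$, $d=1$. The last move is a success with hole $0$ (case $u=u_0$), or deletes $5$ and is a success with hole $5=k$, or deletes $3$ and reaches $\{1,5\}\prec\{2,4\}$ with hole $3$.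

## 9. Proof of Theorem 1

*Proof.* The case $k=n-1$ is Corollary 3. Let $1\le k\le n-2$. Corollary 3 with $X=\{0,\dots,k\}$ gives a placement of the $k$ rows with some hole $z\in\{0,\dots,k\}$. If $z\in\{0,k\}$ (which is always so for $k=1$), it is a success. Otherwise fix $u_0\in U$ and apply Proposition 6 repeatedly. Each application ends in success or makes $\Delta$ strictly smaller for $\prec$, with $u_0$ still spare and the hole still in $[1,k-1]$, so that the proposition applies again. Since $\Delta$ can decrease only finitely often, success occurs. The $k$ rows then have a placement in $\{1,\dots,k\}$ or in $\{0,\dots,k-1\}$. In the second case add $1$ to all columns. $\square$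

Hence the conjecture is true for all $n$ and all $1\le k<n$: the template has a latin transversal.

## 10. Templates with $k\ge n$

**Theorem 7.** For integers $s_1,\dots,s_k$, the template of the $k$ sequences modulo $n$ has a latin transversal if and only if (i) $k<n$, or (ii) $k=n$ and $s_1+\dots+s_n\equiv0\pmod n$.

*Proof.* The case $k<n$ is Theorem 1. If $k>n$, a latin transversal would need $k$ different symbols, and there are only $n$.

Let $k=n$. If a latin transversal exists, the columns and the sums both run through all of $\mathbb Z_n$. Adding all sums gives $\sum_i s_i+\sum_{x\in\mathbb Z_n}x=\sum_{x\in\mathbb Z_n}x$, so $\sum_i s_i\equiv0$.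

Conversely, let $\sum_i s_i\equiv0$. If $n=1$, the single cell is a latin transversal. Let $n\ge2$. By Corollary 3, place rows $1,\dots,n-1$ in columns $1,\dots,n-1$, and let $u$ be the one residue that is not a sum. Column $0$ contributes nothing to a sum of columns, so adding the $n-1$ sums gives
$$\sum_{i<n}s_i+\sum_{x\in\mathbb Z_n}x=\sum_{x\in\mathbb Z_n}x-u .$$
Thus $u\equiv-\sum_{i<n}s_i\equiv s_n$. So row $n$ in column $0\equiv n$ has entry $s_n\equiv u$, which completes a latin transversal. $\square$

In the two examples of Section 2 with $n=k$ we have $\sum s_i\equiv1$, which explains why they fail.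

## 11. Progressions in arbitrary groups, and why the columns were consecutive

**Theorem 8.** Let $G$ be any group (not necessarily abelian or finite), let $g\in G$ have order $m\in\{1,2,\dots\}\cup\{\infty\}$, and let $k\ge1$ be an integer with $k\le m$.

(a) If $k<m$, then for all $a_1,\dots,a_k\in G$ there is a permutation $\pi$ of $\{1,\dots,k\}$ such that the elements $a_ig^{\pi(i)}$ are pairwise distinct.

(b) If $k=m\ge2$, this fails for some $a_1,\dots,a_k$.

*Proof of (a).* The aim is to reduce to exponents of $g$; only elements in the same left coset can collide. Let $H=\langle g\rangle$, choose a representative in each left coset of $H$, and write $a_i=\rho_ig^{t_i}$, where $\rho_i$ represents $a_iH$ and $t_i\in\mathbb Z$.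

If $m<\infty$, Theorem 1 with $n=m$ gives $\pi$ with the $t_i+\pi(i)$ pairwise distinct modulo $m$. If $m=\infty$, number the rows by increasing $t_i$, that is, choose $\pi$ so that $\pi(i)<\pi(j)$ implies $t_i\le t_j$. Then $\pi(i)<\pi(j)$ implies $t_i+\pi(i)<t_j+\pi(j)$, so these integers are distinct.

Now suppose $a_ig^{\pi(i)}=a_jg^{\pi(j)}$. Then $a_iH=a_jH$, so $\rho_i=\rho_j$. Cancelling, $g^{t_i+\pi(i)}=g^{t_j+\pi(j)}$. So the exponents agree modulo $m$ (as integers if $m=\infty$), and $i=j$.

*Proof of (b).* Here $m$ is finite. Take $a_1=\dots=a_{m-1}=1$ and $a_m=g$. Then $a_ig^{\pi(i)}=g^{s_i+\pi(i)}$ with $s_1=\dots=s_{m-1}=0$, $s_m=1$. A suitable $\pi$ would be a latin transversal for $n=k=m$ with $\sum s_i=1\not\equiv0\pmod m$, which Theorem 7 excludes. $\square$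

**Corollary 9.** Let $B\subset\mathbb Z_n$ be a $k$-term arithmetic progression with $k\ge2$ distinct terms and difference $d$ of additive order $m$. Every sequence $(a_1,\dots,a_k)$ admits a numbering of $B$ with distinct sums if and only if $k<m$.

*Proof.* Write $B=\{b+d,b+2d,\dots,b+kd\}$. The terms are distinct, so $k\le m$. A numbering of $B$ is a permutation $\pi$ with $b_i=b+\pi(i)d$, and $a_i+b_i=(a_i+b)+\pi(i)d$. As $(a_i)$ runs over all sequences, so does $(a_i+b)$. Now apply Theorem 8 with $G=\mathbb Z_n$, $g=d$. $\square$

**Remark.** If $n$ is composite, Theorem 1 does not extend to all $k$-subsets $B$ in place of $k$ consecutive residues. Let $1<k<n$ with $k\mid n$, and let $B$ be the subgroup of order $k$. It is a progression with difference $n/k$, of order $m=k$, so by Corollary 9 some sequence has no good numbering. For instance, with $n=4$, $B=\{0,2\}$ and $(a_1,a_2)=(0,2)$, the two numberings give the sums $0,0$ and $2,2$. Together with the theorem of Alon quoted in Section 2, this shows that the statement "for all $k<n$, every $k$-set $B$ works for every sequence" holds exactly for prime $n$ (among $n\ge2$), whereas for consecutive columns Theorem 1 holds for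 every $n$.
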